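\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Planar lattices in which every linear extension contains a 3-twist}


\begin{abstract}
Three edges of the Hasse diagram of an ordered set form a $3$-twist in a linear extension if they cross pairwise when the elements are placed on a line in that order. We disprove the conjecture that every planar lattice has a linear extension without $3$-twists; the smallest of our counterexamples has $68$ elements. The proof attaches a sign to each square of a grid, shows that adjacent squares away from the boundary of the grid have opposite signs, and then walks around a hole in an odd number of steps. We also show that the conjecture holds for graded planar lattices, and we describe the twist-free linear extensions of a product of two chains away from its boundary.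
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $P$ be a finite ordered set. An \emph{edge} of $P$ is a covering pair: we write $a\to b$ if $a<b$ and no $c\in P$ satisfies $a<c<b$. The edges are the lines of the Hasse diagram. A \emph{linear extension} $L$ of $P$ is a listing of its elements that respects the order; $x\prec y$ means that $x$ comes before $y$ in $L$. Thus $x<y$ implies $x\prec y$.

Place the elements of $P$ on a line in the order $L$ and draw the edges as arcs above it. Two edges $a\to b$ and $a'\to b'$ \emph{cross} if $a\prec a'\prec b\prec b'$ or $a'\prec a\prec b'\prec b$. In a \emph{book embedding} with spine order $L$ the edges are distributed over pages so that no two edges on the same page cross. The simplest obstruction to few pages is a set of pairwise crossing edges: a \emph{$k$-twist} in $L$ consists of $k$ edges $a_i\to b_i$ with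
\[
a_1\prec a_2\prec\dots\prec a_k\prec b_1\prec b_2\prec\dots\prec b_k ,
\]
and it needs $k$ pages. We call $L$ \emph{twist-free} if it contains no $3$-twist. Every linear extension that is the spine order of a two-page book embedding is twist-free.

A finite ordered set is \emph{planar} if its Hasse diagram can be drawn in the plane without crossings so that every edge $a\to b$ is a curve that is strictly upward monotone from $a$ to $b$. (This is more than planarity of the underlying undirected graph.) A \emph{lattice} is an ordered set in which any two elements $x,y$ have a least upper bound $x\vee y$ and a greatest lower bound. Conjecture~2 of \cite{pagenumber} states: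
\begin{center}
\emph{Each planar lattice has a twist-free linear extension.}
\end{center}

\subsection*{What one would guess, and why it fails}

A chain has no crossing edges at all, and in a product of two chains one can list the levels $i+j=\text{const}$ one after another, going through them alternately from left to right and from right to left, as the ox plows. Edges between consecutive levels are then nested or share an end, and two pages suffice. The same works for every planar lattice with a rank function (Theorem~\ref{thm:graded}), so the natural guess is that the conjecture is true.

The weak point is the rank function. We shall see that inside a product of two chains the alternation of directions is not merely convenient but \emph{forced} (Lemma~\ref{lem:alt}). Now suppose that grids surround a hole, and that the numbers of steps needed to climb past the hole on its two sides differ by an odd number. Then the directions forced along one side contradict those forced along the other. A single pentagonal face can be such a hole, and there are planar lattices that consist of one pentagon in a sufficiently thick collar of quadrilaterals. For an integer $p\ge 1$ let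
\[
P_p=\bigl(\{-4,\dots,3\}\times\{-4,\dots,p+3\}\bigr)\setminus\{(i,j): i<0,\ 0\le j\le p-1\},
\]
ordered componentwise. It has $8(p+8)-4p=4p+64$ elements; $P_1$ is shown in Figure~\ref{fig:P1}.

\begin{theorem}\label{thm:main}
For every odd $p\ge1$ the ordered set $P_p$ is a planar lattice, and no linear extension of $P_p$ is twist-free. In particular the conjecture is false, and $P_1$ is a counterexample with $68$ elements.
\end{theorem}

Consequently, no two-page book embedding of $P_p$, $p$ odd, has a linear extension as its spine order.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.66]
\fill[gray!35] (-1,-1) rectangle (0,1);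
\foreach \j in {-4,-3,-2,-1,1,2,3,4} \draw (-4,\j)--(3,\j);
\draw (0,0)--(3,0);
\foreach \i in {-4,...,3} \draw (\i,-4)--(\i,4);
\foreach \i in {-4,...,3} \foreach \j in {-4,-3,-2,-1,1,2,3,4} \fill (\i,\j) circle (2pt);
\foreach \i in {0,...,3} \fill (\i,0) circle (2pt);
\draw[very thick,dashed] (-2.5,-2.5) rectangle (1.5,2.5);
\foreach \x in {-2.5,-1.5,-0.5,0.5,1.5} \foreach \y in {-2.5,2.5} \draw[thick,fill=white] (\x,\y) circle (4pt);
\foreach \y in {-1.5,-0.5,0.5,1.5} \draw[thick,fill=white] (1.5,\y) circle (4pt);
\foreach \y in {-1.5,0,1.5} \draw[thick,fill=white] (-2.5,\y) circle (4pt);
\node[left] at (-4,4) {\small $(-4,4)$};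
\node[left] at (-4,-4) {\small $(-4,-4)$};
\node[right] at (3,4) {\small $(3,4)$};
\node[right] at (3,0) {\small $(3,0)$};
\end{tikzpicture}
\caption{The lattice $P_1$; all edges go to the right or up, and a rotation by $45^\circ$ counterclockwise turns the picture into an upward drawing. Black dots are the $68$ elements. The four points $(i,0)$ with $i<0$ are missing, so each segment from $(i,-1)$ to $(i,1)$, $i<0$, is one edge. The shaded face is a pentagon; all other bounded faces are quadrilaterals. The dashed closed walk visits $17$ squares (white dots).}
\label{fig:P1}
\end{figure}

\begin{theorem}\label{thm:graded}
Let $P$ be a planar lattice that is graded, that is, there is a function $\mathrm{rk}:P\to\mathbb Z$ with $\mathrm{rk}(b)=\mathrm{rk}(a)+1$ for every edge $a\to b$. Then $P$ has a linear extension that is the spine order of a two-page book embedding; in particular it has a twist-free linear extension.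
\end{theorem}

Throughout, a \emph{rectangle of integer points} is a product $I\times J$ of two finite intervals $I,J$ of consecutive integers. A \emph{boustrophedon order} of it lists the levels $i+j=\text{const}$ in increasing order and sorts each level monotonically by $i$, increasingly on the levels of one parity and decreasingly on those of the other. A rectangle with at least two rows and two columns has exactly two such orders.

\begin{theorem}\label{thm:rigid}
Let $a,b\ge 4$ and let $L$ be a twist-free linear extension of $G=\{1,\dots,a\}\times\{1,\dots,b\}$ with the componentwise order. Then the restriction of $L$ to $G'=\{2,\dots,a-1\}\times\{2,\dots,b-1\}$ is one of the two boustrophedon orders of $G'$. Conversely, both boustrophedon orders of $G$ are twist-free, so both possibilities occur.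
\end{theorem}

Section~\ref{sec:graded} proves Theorem~\ref{thm:graded}, where the alternation first appears. Sections~\ref{sec:local} and~\ref{sec:alt} show that it is forced. Section~\ref{sec:counter} proves Theorem~\ref{thm:main}, and Section~\ref{sec:rigid} proves Theorem~\ref{thm:rigid}.

\section{Graded lattices: alternation works}\label{sec:graded}

We say that two linear extensions $L_1,L_2$ of $P$ \emph{realize} $P$ if the order of $P$ is their intersection: $x<y$ in $P$ if and only if $x$ precedes $y$ both in $L_1$ and in $L_2$. We write $<_1,<_2$ for the two linear orders. If $x,y$ are incomparable in $P$, they appear in opposite orders in $L_1$ and $L_2$.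

\begin{proposition}\label{prop:boust}
Let $P$ be a finite graded lattice realized by $L_1,L_2$. List the ranks in increasing order, the elements of each even rank in the order of $L_1$ and those of each odd rank in the reverse of that order. This is a linear extension of $P$ and the spine order of a two-page book embedding.
\end{proposition}

\begin{proof}
Rank strictly increases along the order, so the list is a linear extension, and distinct elements of equal rank are incomparable. The point is that $L_1$ sorts consecutive ranks consistently:

\emph{Claim.} If $a\ne a'$ have equal rank, $a<_1a'$, and $a\to b$, $a'\to b'$ are edges with $b\neq b'$, then $b<_1b'$.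

Suppose $b'<_1b$. By incomparability, $a'<_2a$ and $b<_2b'$. From $a<_1a'<_1b'$ and $a<_2b<_2b'$ we get $a<b'$ in $P$; from $a'<_1b'<_1b$ and $a'<_2a<_2b$ we get $a'<b$ in $P$. So both $b$ and $b'$ are upper bounds of $a$ and $a'$, and therefore $a<a\vee a'\le b$ and $a'<a\vee a'\le b'$. Since $a\to b$ and $a'\to b'$ are edges, $b=a\vee a'=b'$, a contradiction.

By the Claim, two edges $a\to b$, $a'\to b'$ with four distinct ends and lower ends of the same rank are nested in our list: with $a<_1a'$ the four elements appear as $a,a',b',b$ or as $a',a,b,b'$, since consecutive ranks are sorted in opposite directions. Edges with a common end do not cross. Put an edge on page $1$ or $2$ according to the parity of the rank of its lower end. Two edges on the same page whose lower ends have different ranks occupy disjoint stretches of the spine, so no two edges on the same page cross.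
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:graded}]
A finite planar lattice has order dimension at most $2$, that is, it is realized by two (possibly equal) linear extensions, by Baker, Fishburn and Roberts \cite{bfr}. Apply Proposition~\ref{prop:boust}. A $3$-twist would need three pages.
\end{proof}

Beyond the two realizing extensions, the proof uses the lattice property only for the join $a\vee a'$, but it cannot be dropped from Proposition~\ref{prop:boust}: the order on $\{a_1,a_2,a_3,b_1,b_2,b_3\}$ in which every $a_i$ lies below every $b_j$ is graded and realized by $a_1a_2a_3b_1b_2b_3$ and $a_3a_2a_1b_3b_2b_1$, and each of its linear extensions contains a $3$-twist, since it lists all $a_i$ before all $b_j$ and all pairs $a_i\to b_j$ are edges.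

\begin{corollary}\label{cor:quad}
If a planar lattice has a planar upward drawing in which every bounded face is a quadrilateral, then it has a linear extension that is the spine order of a two-page book embedding and hence is twist-free.
\end{corollary}

\begin{proof}
We construct a rank function. Give an edge the value $+1$ when it is traversed upward and $-1$ when it is traversed downward. Around a quadrilateral face the four values sum to $0$: if they did not, then all four steps, or exactly three of them, would go in the same direction. The first is impossible, since it would be a directed cycle. In the second there are elements $a<c<d<b$ and an edge $a\to b$, which is impossible since $(a,b)$ is not a covering pair. The sum around any cycle of the diagram is the sum of the sums around the faces inside it, all taken in the same sense, hence $0$. The diagram is connected because a finite lattice has a least element. So $\mathrm{rk}(x)$ can be defined as the sum along any path from the least element to $x$, and Theorem~\ref{thm:graded} applies.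
\end{proof}

\begin{example}[Why directions want to alternate]\label{ex:toy}
Consider $\{0,1,2\}\times\{0,1,2,3\}$ with the componentwise order, and suppose that $L$ lists the levels $i+j$ one after another and sorts the levels $2$ and $3$ in the \emph{same} direction, say both increasingly in $i$. Then
\[
(0,2)\prec(1,1)\prec(2,0)\prec(0,3)\prec(1,2)\prec(2,1),
\]
and the three parallel edges $(i,2-i)\to(i,3-i)$ form a $3$-twist; if both are sorted decreasingly, the same edges do. Reversing one of the two levels nests these edges instead. The next two sections show that in the interior of a grid nothing but alternation is possible, even though an arbitrary linear extension need neither respect levels nor sort them.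
\end{example}

\section{Crossing edges, ladders and signs}\label{sec:local}

In this section and the next, $Q$ is a finite ordered set and $L$ a twist-free linear extension of it. Two crossing edges leave little room for further edges around them.

\begin{lemma}\label{lem:K}
Let $a\to b$ and $a'\to b'$ be edges with $a\prec a'\prec b\prec b'$.
\begin{itemize}
\item[(K1)] If $a'\prec s\prec b$ and $s\to c$, then $c\preceq b'$.
\item[(K2)] If $a'\prec s\prec b$ and $d\to s$, then $a\preceq d$.
\item[(K3)] If $a\prec s\prec a'$ and $s\to c$, then $c$ is not strictly between $b$ and $b'$ in $L$.
\end{itemize}
\end{lemma}

\begin{proof}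
Otherwise the two edges and the edge at $s$ form a $3$-twist, in the orders $a\prec a'\prec s\prec b\prec b'\prec c$, \ $d\prec a\prec a'\prec s\prec b\prec b'$, and $a\prec s\prec a'\prec b\prec c\prec b'$, respectively.
\end{proof}

The smallest configuration in which twist-freeness decides a comparison is a ladder with three rungs.

\begin{lemma}\label{lem:ladder}
Let $a_0\to a_1\to a_2$, $b_0\to b_1\to b_2$ and $a_s\to b_s$ $(s=0,1,2)$ be edges on six distinct elements. Then $b_0\prec a_2$.
\end{lemma}

\begin{proof}
Otherwise $a_0\prec a_1\prec a_2\prec b_0\prec b_1\prec b_2$, and the rungs form a $3$-twist.
\end{proof}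

A \emph{grid in $Q$} is an injective map from a rectangle of integer points into $Q$ such that all unit steps $(i,j)\to(i+1,j)$ and $(i,j)\to(i,j+1)$ within the rectangle become edges of $Q$. We identify points with their images. Nothing is assumed about other relations between grid points. Ladders with vertical and with horizontal rails, namely $a_s=(i-1,j+s)$, $b_s=(i,j+s)$ and $a_s=(i+s,j-1)$, $b_s=(i+s,j)$, give
\begin{equation}\label{eq:knight}
(i,j)\prec(i-1,j+2),\qquad (i,j)\prec(i+2,j-1),
\end{equation}
whenever both points lie in the rectangle. So $(i,j)$ precedes not only its two upper neighbors but up to four elements of the next level.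

The \emph{square} of a grid with lower left corner $(i,j)$ consists of $(i,j)$, $(i+1,j)$, $(i,j+1)$ and $(i+1,j+1)$, all in the rectangle. Its \emph{side corners} are $(i,j+1)$ and $(i+1,j)$; they lie on the same level, which we call the level of the square. Its \emph{sign} is $+$ if $(i,j+1)\prec(i+1,j)$ and $-$ otherwise; that is, $+$ means that $L$ lists the two side corners with $i$ increasing. Two squares that share an edge lie on consecutive levels, so in a boustrophedon order they have opposite signs.

\section{Alternation is forced}\label{sec:alt}

\begin{lemma}[Alternation]\label{lem:alt}
Let $L$ be twist-free and consider two squares of a grid in $Q$ that share an edge. If the rectangle spanned by the two squares, enlarged by one unit on each of its four sides, lies in the grid, then the two squares have opposite signs.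
\end{lemma}

\begin{proof}
Suppose first that one square is on top of the other. After a translation their lower left corners are $(0,-1)$ and $(0,0)$, and the enlarged rectangle is $R=\{-1,0,1,2\}\times\{-2,-1,0,1,2\}$. We restrict the grid to $R$ and name points of $R$ by level:
\[
u_i=(i,-1-i),\quad v_i=(i,-i),\quad w_i=(i,1-i),\quad x_i=(i,2-i).
\]
The following points will be used; columns are $-1,0,1,2$ and rows $2,\dots,-2$ from top to bottom:
\[
\begin{array}{cccc}
w_{-1}&x_0&\cdot&\cdot\\
v_{-1}&w_0&x_1&\cdot\\
u_{-1}&v_0&w_1&x_2\\
\cdot&u_0&v_1&w_2\\
\cdot&\cdot&u_1&v_2
\end{array}
\]
For consecutive letters $z,z'$ in $u,v,w,x$ we have edges $z_i\to z'_i$ and $z_i\to z'_{i+1}$. Together with \eqref{eq:knight} this gives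
\begin{equation}\tag{R}
z_i\ \prec\ z'_{i-1},\ z'_i,\ z'_{i+1},\ z'_{i+2}
\end{equation}
for all of these points that lie in $R$. The lower square is positive iff $v_0\prec v_1$, and the upper one iff $w_0\prec w_1$.

\emph{Duality.} The map $\theta(i,j)=(1-i,-j)$ maps $R$ to itself and reverses unit steps. Hence our grid composed with $\theta$ is a grid in the dual of $Q$, for which the reverse of $L$ is a twist-free linear extension. Under $\theta$ we have $v_i\leftrightarrow w_{1-i}$ and $u_i\leftrightarrow x_{1-i}$. So from each statement derived below we obtain a dual statement by exchanging letters in this way and reversing $\prec$, provided the hypotheses of the case are self-dual. They are: $v_0\prec v_1$ and $w_0\prec w_1$ are dual to each other, as are $v_1\prec v_0$ and $w_1\prec w_0$.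

Suppose now that the two squares have equal signs. As in Example~\ref{ex:toy}, two of the parallel edges $v_i\to w_i$ then cross. The task is to locate the further elements $v_{-1},v_2,w_{-1},w_2$ of the two middle levels relative to this crossing pair; the elements $u_i$ and $x_i$ serve to rule out positions by means of (K1) and (K2).

\medskip
\noindent\textbf{Case I: $v_0\prec v_1$ and $w_0\prec w_1$.} By (R), $v_1\prec w_0$. So $v_0\prec v_1\prec w_0\prec w_1$, and the edges $e=(v_0\to w_0)$ and $e'=(v_1\to w_1)$ cross.

(i) \emph{$v_2\prec v_1$.} Suppose $v_1\prec v_2$.
\begin{itemize}
\item If $v_1\prec v_2\prec w_0$, then (K2) for $e,e'$ and the edge $u_1\to v_2$ gives $v_0\preceq u_1$, contradicting (R).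
\item If $w_0\prec v_2$, then by (R) $u_1\prec v_0\prec w_0\prec v_2\prec w_1$. So $u_1\to v_2$ and $v_0\to w_1$ cross, with $w_0$ between $v_0$ and $v_2$. As $w_0\to x_1$, (K1) gives $x_1\preceq w_1$, contradicting $w_1\to x_1$.
\end{itemize}

(ii) \emph{$w_0\prec w_2\prec w_1$.}
\begin{itemize}
\item If $w_1\prec w_2$, then $v_0\to w_1$ and $v_1\to w_2$ cross, with $w_0$ between $v_1$ and $w_1$. As $w_0\to x_1$, (K1) gives $x_1\preceq w_2$, contradicting (R). So $w_2\prec w_1$.
\item We have $v_1\prec w_2$. If $w_2\prec w_0$, then $w_2$ lies between $v_1$ and $w_0$, and (K1) for $e,e'$ and the edge $w_2\to x_2$ gives $x_2\preceq w_1$, contradicting $w_1\to x_2$.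
\end{itemize}

(iii) \emph{$v_2\prec v_0$.} Otherwise $v_0\prec v_2\prec v_1$ by (i). Then (K3) for $e,e'$ and the edge $v_2\to w_2$ forbids $w_0\prec w_2\prec w_1$, contradicting (ii).

(iv) The duals of (ii) and (iii) are $v_0\prec v_{-1}\prec v_1$ and $w_1\prec w_{-1}$.

Altogether
\[
v_2\prec v_0\prec v_{-1}\prec v_1\prec w_0\prec w_2\prec w_1\prec w_{-1},
\]
and the edges $v_2\to w_2$, $v_0\to w_1$, $v_{-1}\to w_{-1}$ form a $3$-twist, a contradiction.

\medskip
\noindent\textbf{Case II: $v_1\prec v_0$ and $w_1\prec w_0$.} Since $v_0\to w_1$, we have $v_1\prec v_0\prec w_1\prec w_0$, and the edges $f=(v_1\to w_1)$ and $f'=(v_0\to w_0)$ cross. We show that $v_{-1},v_2$ come before all four of these elements and $w_{-1},w_2$ after them, and then that no order of $v_{-1},v_2$ and of $w_{-1},w_2$ is possible. The element $w_1$ plays a special role: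
\begin{itemize}
\item[$(*)$] \emph{If edges $a\to b$, $a'\to b'$ satisfy $a\prec a'\prec w_1\prec b\prec b'$, then $b'\notin\{w_{-1},w_0,w_2\}$.}
\end{itemize}
Indeed $w_1\to x_1$, so (K1) gives $x_1\preceq b'$, while $w_{-1},w_0,w_2\prec x_1$ by (R).

(i) \emph{$v_2\prec v_0$ and $v_{-1}\prec v_0$.} By (R), $v_2\prec w_1$ and $v_{-1}\prec w_1$, so it suffices to exclude positions between $v_0$ and $w_1$.
\begin{itemize}
\item If $v_0\prec v_2\prec w_1$, then (K2) for $f,f'$ and $u_1\to v_2$ gives $v_1\preceq u_1$, contradicting $u_1\to v_1$.
\item If $v_0\prec v_{-1}\prec w_1$, then (K2) for $f,f'$ and $u_{-1}\to v_{-1}$ gives $v_1\preceq u_{-1}$, contradicting (R).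
\end{itemize}
Dually, $w_1\prec w_{-1}$ and $w_1\prec w_2$.

(ii) \emph{$w_0\prec w_2$ and $w_0\prec w_{-1}$.}
\begin{itemize}
\item If $w_2\prec w_0$, then $v_2\prec v_0\prec w_1\prec w_2\prec w_0$ by (i), and the edges $v_2\to w_2$ and $v_0\to w_0$ contradict $(*)$.
\item If $w_{-1}\prec w_0$, then $v_{-1}\prec v_0\prec w_1\prec w_{-1}\prec w_0$ by (i), and the edges $v_{-1}\to w_{-1}$ and $v_0\to w_0$ contradict $(*)$.
\end{itemize}
Dually, $v_{-1}\prec v_1$ and $v_2\prec v_1$.

(iii) So both $v_{-1}$ and $v_2$ precede $v_1\prec v_0\prec w_1\prec w_0$, and both $w_{-1}$ and $w_2$ follow. Three possibilities remain, each excluded by $(*)$: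
\begin{itemize}
\item $w_{-1}\prec w_2$: then $v_{-1}\prec v_1\prec w_1\prec w_{-1}\prec w_2$; take $v_{-1}\to w_{-1}$ and $v_1\to w_2$.
\item $w_2\prec w_{-1}$ and $v_2\prec v_{-1}$: then $v_2\prec v_{-1}\prec w_1\prec w_2\prec w_{-1}$; take $v_2\to w_2$ and $v_{-1}\to w_{-1}$.
\item $w_2\prec w_{-1}$ and $v_{-1}\prec v_2$: then $v_{-1}\prec v_2\prec w_1\prec w_0\prec w_2$; take $v_{-1}\to w_0$ and $v_2\to w_2$.
\end{itemize}

Hence the two squares have opposite signs. If the two squares lie side by side, exchange the coordinates of the grid. This gives the situation just treated and flips both signs, so the conclusion is the same.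
\end{proof}

The margin in Lemma~\ref{lem:alt} cannot simply be omitted. In $\{0,1\}\times\{-1,0,1\}$ with the componentwise order,
\[
(0,-1),\ (0,0),\ (1,-1),\ (0,1),\ (1,0),\ (1,1)
\]
is a linear extension in which both squares have sign $+$. It is twist-free: a $3$-twist would use all six elements and match the first with the fourth, but $(0,-1)\to(0,1)$ is not an edge.

\section{The counterexamples}\label{sec:counter}

We now use the lattices $P_p$ of Section~1. The parity of $p$ enters only at the very end.

\begin{lemma}\label{lem:edges}
For every $p\ge1$, $P_p$ is a lattice. Its edges are exactly
\begin{itemize}
\item[(a)] $(i,j)\to(i+1,j)$ with both points in $P_p$;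
\item[(b)] $(i,j)\to(i,j+1)$ with both points in $P_p$;
\item[(c)] $(i,-1)\to(i,p)$ for $-4\le i<0$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Lattice.} If the componentwise maximum of two elements were a removed point $(i,k)$, with $i<0$ and $0\le k\le p-1$, then one of the two would have second coordinate $k$ and first coordinate at most $i<0$, so it would have been removed. Hence $P_p$ is closed under componentwise maximum, which is the join. As $P_p$ is finite with least element $(-4,-4)$, the join of all common lower bounds of $x$ and $y$ exists and is their greatest lower bound. (It need not be the componentwise minimum: in $P_1$, the greatest lower bound of $(-1,1)$ and $(0,0)$ is $(-1,-1)$.)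

\emph{Edges.} The listed pairs are covers; in (c) all integer points strictly between are removed. Conversely let $x=(i,j)<y=(i',j')$ in $P_p$, and suppose that $y-x$ is not a unit step. We show that some element of $P_p$ lies strictly between $x$ and $y$, except in case (c).

If $i<i'$ and $j<j'$, then $(i',j)$ is strictly between. It lies in $P_p$, since otherwise $0\le j\le p-1$ and $i<i'<0$, so $x\notin P_p$.

If $j=j'$ and $i'\ge i+2$, then $(i+1,j)$ is strictly between. It lies in $P_p$, because if $0\le j\le p-1$ then $i\ge0$.

If $i=i'$ and $j'\ge j+2$, suppose that no $(i,k)$ with $j<k<j'$ is in $P_p$. Then $i<0$ and $\{j+1,\dots,j'-1\}\subseteq\{0,\dots,p-1\}$. As $j$ and $j'$ themselves are not in $\{0,\dots,p-1\}$, we get $j=-1$ and $j'=p$, which is case (c).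
\end{proof}

\begin{lemma}\label{lem:planar}
For every $p\ge1$, $P_p$ is planar. It has a planar upward drawing whose bounded faces are quadrilaterals, with the exception of one $(p+4)$-gon. For $p=1$ the exception is the pentagon with vertices $(-1,-1)$, $(0,-1)$, $(0,0)$, $(0,1)$, $(-1,1)$.
\end{lemma}

\begin{proof}
Place $(i,j)$ at the point $(i-j,i+j)$ of the plane and draw edges as straight segments. All edges are strictly upward. To check crossings we may return to the original coordinates, where edges are axis-parallel segments with integer ends. Two collinear ones meet at most in an end, since they join consecutive elements of the same row or column. A horizontal and a vertical one can meet only in an integer point, which is an end of the horizontal one, since horizontal edges have unit length; so it is an element. If it were not an end of the vertical one, the latter would be of type (c) and the point would be a removed point, a contradiction. Likewise no edge passes through an element other than its ends. So the drawing is planar.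

In the original coordinates the edges cut the part of the rectangle $[-4,3]\times[-4,p+3]$ outside $[-4,0]\times[-1,p]$ into unit squares, and they cut $[-4,0]\times[-1,p]$ into the rectangles $[i,i+1]\times[-1,p]$, $-4\le i\le-1$. Each of these four rectangles has its four corners as its only elements on the boundary, except that for $i=-1$ the right side also contains the $p$ elements $(0,0),\dots,(0,p-1)$.
\end{proof}

By Corollary~\ref{cor:quad} a planar lattice drawn with quadrilateral bounded faces only is never a counterexample. Once Theorem~\ref{thm:main} is proved, Lemma~\ref{lem:planar} with $p=1$ shows that one pentagon is already enough.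

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:edges} and~\ref{lem:planar}, $P_p$ is a planar lattice. Suppose that $L$ is a twist-free linear extension of it. We cover the surroundings of the hole by four grids. By the list of edges, the following subsets are grids in $P_p$ once their rows and columns are numbered consecutively:
\begin{itemize}
\item $A=\{i\le-1\}$ (left): columns $-4,\dots,-1$, rows $-4,-3,-2,-1,p,p+1,p+2,p+3$; rows $-1$ and $p$ are consecutive because of the edges (c);
\item $B=\{i\ge0\}$ (right): columns $0,\dots,3$, rows $-4,\dots,p+3$;
\item $C=\{j\ge p\}$ (top): columns $-4,\dots,3$, rows $p,\dots,p+3$;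
\item $D=\{j\le-1\}$ (bottom): columns $-4,\dots,3$, rows $-4,\dots,-1$.
\end{itemize}
Each of them is just thick enough, namely four rows or four columns, for a walk along its middle strip of squares to have the margin that Lemma~\ref{lem:alt} requires. The sign of a square depends only on its two side corners, not on the grid in which it is viewed, so we may pass from one grid to the next in a square that belongs to both.

Let $S(I,J)$ be the square with columns $I$ and rows $J$, and consider the following closed walk.
\begin{enumerate}
\item In $C$, with $J=\{p+1,p+2\}$: $I=\{-3,-2\},\{-2,-1\},\{-1,0\},\{0,1\},\{1,2\}$. This is $4$ steps.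
\item In $B$, with $I=\{1,2\}$: $J=\{k,k+1\}$ for $k=p+1,p,\dots,-3$. This is $p+4$ steps.
\item In $D$, with $J=\{-3,-2\}$: $I$ runs from $\{1,2\}$ back to $\{-3,-2\}$. This is $4$ steps.
\item In $A$, with $I=\{-3,-2\}$: $J=\{-3,-2\},\{-2,-1\},\{-1,p\},\{p,p+1\},\{p+1,p+2\}$. This is $4$ steps.
\end{enumerate}
In each part, the two squares of a step share an edge, and they avoid the first and last row and the first and last column of the grid used. So the enlarged rectangle lies in that grid, and by Lemma~\ref{lem:alt} the step reverses the sign. The walk returns to the square $S(\{-3,-2\},\{p+1,p+2\})$ from which it started after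
\[
4+(p+4)+4+4=p+16
\]
steps. For odd $p$ this number is odd, so the starting square has a sign opposite to its own, a contradiction. For $p=1$ the walk has $17$ steps and is the one in Figure~\ref{fig:P1}.
\end{proof}

\begin{remark}
The count explains the construction. Climbing from the bottom strip to the top strip takes $p+4$ steps on the right but only $4$ on the left, where $p$ rows are missing; going around the hole changes the level by $p$, and Lemma~\ref{lem:alt} forbids this change to be odd. For even $p$ the argument gives no contradiction.
\end{remark}

\section{Rigidity in the interior of a grid}\label{sec:rigid}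

\begin{proof}[Proof of Theorem~\ref{thm:rigid}]
Let $L$ be a twist-free linear extension of $G$. Two squares of $G'$ that share an edge satisfy the hypothesis of Lemma~\ref{lem:alt}, because enlarging the rectangle they span by one unit on each side does not leave $G$. So they have opposite signs. The squares of $G'$ form a rectangular array, connected through adjacency, and the level changes by $1$ between adjacent squares. Hence the sign of a square of $G'$ depends only on its level, and it alternates from level to level.

Let $(i,j+1)$ and $(i+1,j)$ be two neighbors on a level of $G'$. Then $(i,j)$ and $(i+1,j+1)$ also lie in $G'$, so the two neighbors are the side corners of a square of $G'$. Therefore $L$ sorts each level of $G'$ monotonically by $i$, and the directions alternate from level to level. (The first and the last level have one element each and may be regarded as sorted in either direction.)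

It remains to see that each level of $G'$ precedes the next one entirely. Suppose that the level $i+j=s$ is sorted increasingly and that it is not the top level. Its last element is the one with maximal $i$, which is $i=\min(a-1,s-2)$. The element of maximal $i$ on the next level is first there, as that level is sorted decreasingly. It covers the former: if $s-2<a-1$ the two elements are $(s-2,2)\to(s-1,2)$, and otherwise they are $(a-1,s-a+1)\to(a-1,s-a+2)$. So the last element of level $s$ precedes the first element of level $s+1$. If level $s$ is sorted decreasingly, exchange the coordinates. Hence $L$ restricted to $G'$ is a boustrophedon order.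

For the converse, $G$ is a lattice graded by $i+j$. It is realized by the two lexicographic orders, in which $i$ is compared first or $j$ is compared first. The former sorts each level increasingly by $i$, the latter decreasingly. Proposition~\ref{prop:boust}, with one or the other in the role of $L_1$, shows that both boustrophedon orders of $G$ are spine orders of two-page book embeddings, hence twist-free. They restrict to the two boustrophedon orders of $G'$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{bfr} Baker, Fishburn, Roberts, \emph{Partial orders of dimension 2}, Networks 2 (1972).
\bibitem{pagenumber} \emph{The Pagenumber of Ordered Sets}, \url{https://ruor.uottawa.ca/bitstream/10393/9505/1/NN19926.PDF}.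
\end{thebibliography}

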